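# Undecidability of three-dimensional expanding products of modal logics

## 1. Three boxes over growing fibres: the expected answer is "undecidable"

We work with the propositional modal language with three boxes $\Box_1,\Box_2,\Box_3$, and write $\Diamond_i=\neg\Box_i\neg$. It is a theorem, obtained using the result of Hirsch and Hodkinson that representability is undecidable for finite relation algebras, that every modal logic between $\mathbf K\times\mathbf K\times\mathbf K$ and $\mathbf{S5}\times\mathbf{S5}\times\mathbf{S5}$ is undecidable. Now loosen the product. The first coordinate still ranges over a frame $(W,R)$, but the second and third coordinates range over domains that depend on $w\in W$ and may grow along $R$. Is the resulting logic still undecidable? The answer one would first guess is yes: three dimensions should be enough for undecidability, whether or not the domains grow. The conjecture that this is so, for all choices of logics between $\mathbf K$ and $\mathbf{S5}$, comes from the paper "Undecidability of First-Order Intuitionistic and Modal Logics with Two Variables".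

Let us fix the notions. A *frame* is a nonempty set with one binary relation per box. A formula is *valid* in a frame if it is true at all points under all valuations, and *satisfied* in a frame if it is true at some point under some valuation. A *frame for $L$* is a frame validating all formulas of $L$. A normal unimodal logic is *Kripke complete* if it is the set of formulas valid in all its frames. Recall that the frames for $\mathbf{S5}$ are exactly the equivalence relations. A set with the universal relation is called a *cluster*.

**Definition (products).** The product $\mathfrak F_1\times\mathfrak F_2\times\mathfrak F_3$ has the triples $(w,x,y)$ as points, and its $i$-th relation changes the $i$-th coordinate along the relation of $\mathfrak F_i$ and keeps the other two fixed. The logic $L_1\times L_2\times L_3$ is the set of formulas valid in all products in which each $\mathfrak F_i$ is a frame for $L_i$. Products of two frames and $L_2\times L_3$ are defined in the same way.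

**Definition (expanding products).** Take a frame $\mathfrak F=(W,R)$ for $L_1$, and frames $\mathfrak G_2=(V_2,S_2)$, $\mathfrak G_3=(V_3,S_3)$. For each $w\in W$ take nonempty sets $A_w\subseteq V_2$ and $B_w\subseteq V_3$ such that

- (i) $A_w\subseteq A_v$ and $B_w\subseteq B_v$ whenever $wRv$;
- (ii) the restrictions $\mathfrak G_2\restriction A_w=(A_w,S_2\cap(A_w\times A_w))$ and $\mathfrak G_3\restriction B_w$ are frames for $L_2$ and $L_3$ respectively.

These data determine the frame $\mathfrak H=(U,R_1,R_2,R_3)$ with $U=\{(w,x,y):w\in W,\ x\in A_w,\ y\in B_w\}$, where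

- $(w,x,y)R_1(v,x',y')$ iff $wRv$, $x=x'$, $y=y'$;
- $(w,x,y)R_2(v,x',y')$ iff $w=v$, $xS_2x'$, $y=y'$;
- $(w,x,y)R_3(v,x',y')$ iff $w=v$, $x=x'$, $yS_3y'$.

The *fibre* over $w$ is the set of points of $U$ with first coordinate $w$. The logic $(L_1\times(L_2\times L_3))^{\mathrm{ex}}$ is the set of formulas valid in all such frames $\mathfrak H$.

The definition makes sense for arbitrary normal logics $L_i$. If there are no frames $\mathfrak H$ at all, the logic consists of all formulas. We call $\mathfrak H$ an *expanding frame* if it is built as above for $L_1=L_2=L_3=\mathbf K$, so that only (i) is required, and we write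
$$\mathbf E=(\mathbf K\times(\mathbf K\times\mathbf K))^{\mathrm{ex}}.$$
Every frame used for $(L_1\times(L_2\times L_3))^{\mathrm{ex}}$ is an expanding frame. Every product of frames for $L_1,L_2,L_3$ is among the frames used for it: take $A_w=V_2$, $B_w=V_3$ for all $w$. Fewer frames give more valid formulas, so
$$\mathbf E\ \subseteq\ (L_1\times(L_2\times L_3))^{\mathrm{ex}}\ \subseteq\ L_1\times L_2\times L_3. \tag{0}$$

**First test: symmetric $R$.** Suppose that $\mathbf{KB}\subseteq L_1\subseteq\mathbf{S5}$, so that all frames for $L_1$ are symmetric. If $wRv$, then (i) applied in both directions gives $A_w=A_v$ and $B_w=B_v$. So the domains are constant on each connected component $C$ of $(W,R)$, say equal to $A$ and $B$. The part of $\mathfrak H$ over $C$ is closed under all three relations, and it is the product of the subframe $C$ of $\mathfrak F$ with $\mathfrak G_2\restriction A$ and $\mathfrak G_3\restriction B$, which are frames for $L_1,L_2,L_3$. Hence $(L_1\times(L_2\times L_3))^{\mathrm{ex}}=L_1\times L_2\times L_3$, and for $\mathbf K\subseteq L_2,L_3\subseteq\mathbf{S5}$ this is undecidable by the theorem quoted above. The guess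 passes.

**Second test: two worlds.** Let $W=\{0,1\}$ with $R$ the order $\le$, let $V_2=\{a,b\}$ be a cluster and $V_3=\{y\}$ a reflexive point. Put $A_0=\{a\}$, $A_1=\{a,b\}$, $B_0=B_1=\{y\}$. This is a frame for $(L_1\times(L_2\times L_3))^{\mathrm{ex}}$ whenever $L_1\subseteq\mathbf{S4}$ and $L_2,L_3\subseteq\mathbf{S5}$. Make $p$ true only at $(1,b,y)$. At $(0,a,y)$ the formula $\Diamond_1\Diamond_2p$ is true. But the only $R_2$-successor of $(0,a,y)$ is itself, and its $R_1$-successors $(0,a,y)$ and $(1,a,y)$ refute $p$; so $\Diamond_2\Diamond_1p$ is false. Thus
$$\Diamond_1\Diamond_2p\to\Diamond_2\Diamond_1p$$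
is not in the logic, although it is valid in all products. The converse implication does survive: if $(w,x,y)R_2(w,x',y)R_1(v,x',y)$, then $x\in A_w\subseteq A_v$, so $(w,x,y)R_1(v,x,y)R_2(v,x',y)$.

So for $L_1\subseteq\mathbf{S4}$ the logic does not contain $\mathbf K\times\mathbf K\times\mathbf K$, and the quoted theorem does not apply to it. By (0) it is a subset of an undecidable set, and a subset of an undecidable set may well be decidable. The guess needs its own proof. It is nevertheless right:

**Theorem 1.** Let $\mathbf K\subseteq L_i\subseteq\mathbf{S5}$ for $i=1,2,3$. Then $(L_1\times(L_2\times L_3))^{\mathrm{ex}}$ is undecidable, and in fact $\Sigma^0_1$-hard. Hence the conjecture is true.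

Kripke completeness of the $L_i$, which the conjecture assumes, will not be used, and neither will the Hirsch–Hodkinson theorem.

## 2. Dominoes on the quadrant and on finite tori

**Definition (tilings).** A *domino system* is $\Theta=(D,H,V)$ with $D\neq\emptyset$ finite and $H,V\subseteq D\times D$. For a set $N$ with a map $\sigma:N\to N$, a *tiling of $(N,\sigma)$* is a map $\tau:N\times N\to D$ with
$$(\tau(i,j),\tau(\sigma i,j))\in H\quad\text{and}\quad(\tau(i,j),\tau(i,\sigma j))\in V\qquad\text{for all }i,j\in N.$$
We only use $N=\omega$ and $N=\mathbb Z_n$ ($n\ge1$), always with $\sigma(i)=i+1$, and then say that $\Theta$ tiles $\omega$ or $\mathbb Z_n$.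

For example, let $D=\{0,1\}$ and $H=V=\{(0,1),(1,0)\}$. Then $\tau(i,j)=i+j \bmod 2$ tiles $\omega$ and $\mathbb Z_n$ for every even $n$. No odd $\mathbb Z_n$ is tiled, since the values would have to alternate around a cycle of odd length. With $H=\{(0,1)\}$ instead, $\omega$ is not tiled: both $(\tau(0,0),\tau(1,0))$ and $(\tau(1,0),\tau(2,0))$ would have to be $(0,1)$.

We use two facts as black boxes.

**Fact A** (Berger 1966; Robinson 1971). It is undecidable whether $\Theta$ tiles $\omega$. The set of $\Theta$ that do not tile $\omega$ is $\Sigma^0_1$-complete.

**Fact B** (Gurevich–Koryakov 1972; see Börger–Grädel–Gurevich, *The Classical Decision Problem*, Ch. 3). No recursive set contains all $\Theta$ that tile some $\mathbb Z_n$ and is disjoint from the set of all $\Theta$ that do not tile $\omega$.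

Fact B is often phrased for the plane $\mathbb Z\times\mathbb Z$ and periodic tilings; the translation is as follows. A tiling of the plane restricts to the quadrant. Conversely, a tiling of the quadrant contains tilings of arbitrarily large squares. The tilings of the squares $[-n,n]^2$, ordered by restriction, then form an infinite finitely branching tree, and an infinite branch, given by König's lemma, is a tiling of the plane. Finally, a tiling of the plane with horizontal period $p$ and vertical period $q$ has period $pq$ in both directions, so it is a tiling of $\mathbb Z_{pq}$. Fact B is needed only from Theorem 2(a) on; Theorem 1 uses Fact A alone.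

Our goal is a computable map $\Theta\mapsto\varphi_\Theta$ such that $\varphi_\Theta$ is satisfiable in the frames for our logic iff $\Theta$ tiles $\omega$.

## 3. Two axes and a register

A grid needs two axes, and two coordinates of a triple can supply them: the point $(x,y)$ of one fibre stands for a grid cell. Two boxes alone cannot do the job. A computable map $\Theta\mapsto\psi_\Theta$ into formulas with two boxes, with $\psi_\Theta$ satisfiable in a product of two frames for $\mathbf{S5}$ iff $\Theta$ tiles $\omega$, would contradict the decidability of $\mathbf{S5}\times\mathbf{S5}$ (Segerberg 1973; proved from a theorem of Mortimer in Section 9). What is hard to say is this: the column $x$ has a right neighbor $x^*$ which matches it *at all heights $y$ simultaneously*.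

The third coordinate supplies what is missing. Let a point $w$ of it act as a *register* holding a number $k$. Think of a point $(w,x,y)$ as carrying three numbers $k,i,j$. The register remembers column $k$ and row $k$: at every point it records which tile sits at $(k,j)$, and which at $(i,k)$. Then the tile of column $k$ is visible while we stand in column $k+1$, at the same height, and the comparison becomes local. The variables, with intended meanings, are as follows.

| variable | intended meaning | does not mention | | variable | intended meaning | does not mention |
|---|---|---|---|---|---|---|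
| $c$ | $i=j$ | $k$ | | $g$ | $i=k+1$ | $j$ |
| $s$ | $i=j+1$ | $k$ | | $g'$ | $j=k+1$ | $i$ |
| $s'$ | $j=i+1$ | $k$ | | $t_d$ | tile at $(i,j)$ is $d$ | $k$ |
| $f$ | $i=k$ | $j$ | | $u_d$ | tile at $(k,j)$ is $d$ | $i$ |
| $e$ | $j=k$ | $i$ | | $u'_d$ | tile at $(i,k)$ is $d$ | $j$ |

Each variable ignores one coordinate, and that is the only kind of global information we shall impose. Everything else is a Boolean relation at a single point. With the axes in coordinates 2, 3 and the register in coordinate 1, let $\varphi_\Theta$ be the conjunction of the following.

(1) $\Diamond_2\top\wedge\Diamond_3\top$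

(2) $\Box_2\Diamond_3c\ \wedge\ \Box_3\Diamond_2c\ \wedge\ \Box_3\Diamond_2s\ \wedge\ \Box_2\Diamond_3s'$

(3) $\Box_2\Box_3\bigvee_{d\in D}t_d$

(4) $\Box_2\Box_3\bigl(c\to\Diamond_1(f\wedge e)\bigr)$

(5) $\Box_2\Box_3(q\to\Box_1q)$, for $q\in\{s,s'\}\cup\{t_d:d\in D\}$

(6) $\Box_1\Box_2\bigl((q\to\Box_3q)\wedge(\neg q\to\Box_3\neg q)\bigr)$, for $q\in\{f,g\}\cup\{u'_d:d\in D\}$

(7) $\Box_1\Box_3\bigl((q\to\Box_2q)\wedge(\neg q\to\Box_2\neg q)\bigr)$, for $q\in\{e,g'\}\cup\{u_d:d\in D\}$

(8) $\Box_1\Box_2\Box_3\chi$, for each of the following $\chi$:

- (8a) $e\wedge s\to g$, and (8a′) $f\wedge s'\to g'$;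
- (8b) $f\wedge t_d\to u_d$, and (8b′) $e\wedge t_d\to u'_d$, for $d\in D$;
- (8c) $g\wedge t_{d'}\to\neg u_d$ for $(d,d')\notin H$, and (8c′) $g'\wedge t_{d'}\to\neg u'_d$ for $(d,d')\notin V$.

In words: (1) starts the grid; (2) provides diagonal and successor points; (3) puts tiles on the cells; (4) provides a register for each diagonal cell; (5) carries grid information to the registers; (6) and (7) say which coordinates are irrelevant; (8) does the arithmetic and the matching. Only some of the intended meanings are enforced (for instance, nothing says that $c$ is a bijection), but we shall see that enough is enforced. For later use, note that no $\Box_i$ occurs in $\varphi_\Theta$ in the scope of the same $\Box_i$.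

## 4. Why the register must be the first coordinate

In a product the three coordinates play the same role, so any of them could hold the register. Reading the coordinates in their natural order, a sensible first attempt takes coordinate 1 as one of the axes. Let $\varphi^{\mathrm{sw}}_\Theta$ be $\varphi_\Theta$ with $\Box_1$ and $\Box_2$ exchanged, so that the axes are coordinates 1 and 3 and the register is coordinate 2. It is satisfied at $(r_1,r_2,r_3)$ in $\mathfrak F_1\times\mathfrak F_2\times\mathfrak F_3$ iff $\varphi_\Theta$ is satisfied at $(r_2,r_1,r_3)$ in $\mathfrak F_2\times\mathfrak F_1\times\mathfrak F_3$, so over products it is as good as $\varphi_\Theta$. Over expanding frames it is worthless.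

**Example (the swapped formula is always satisfiable).** Let $W=\{w_0,w_1\}$ with only $w_0Rw_1$; let $x_0S_2x_1$ and $y_0S_3y_1$ be the only other arrows. Put $A_{w_0}=\{x_0\}$, $A_{w_1}=\{x_0,x_1\}$, and $B_{w_0}=B_{w_1}=\{y_0,y_1\}$. Fix any $d_0\in D$, make $c,s,s',t_{d_0}$ true at $(w_1,x_0,y_1)$, make $s,s',t_{d_0},f,e$ true at $(w_1,x_1,y_1)$, and let everything else be false. Evaluate $\varphi^{\mathrm{sw}}_\Theta$ at $(w_0,x_0,y_0)$. Swapped (1) is $\Diamond_1\top\wedge\Diamond_3\top$, which is true. Swapped (2) is $\Box_1\Diamond_3c\wedge\Box_3\Diamond_1c\wedge\Box_3\Diamond_1s\wedge\Box_1\Diamond_3s'$, and all its witnesses are $(w_1,x_0,y_1)$. Swapped (3) asks for a tile at $(w_1,x_0,y_1)$. Swapped (4) and (5) hold because the only $R_2$-successor of $(w_1,x_0,y_1)$ is $(w_1,x_1,y_1)$, where $f,e$ and $s,s',t_{d_0}$ hold. Swapped (6), (7), (8) begin with $\Box_2$, and $(w_0,x_0,y_0)$ has no $R_2$-successor, since $A_{w_0}=\{x_0\}$. So $\varphi^{\mathrm{sw}}_\Theta$ is satisfied for every $\Theta$, even with $H=V=\emptyset$.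

The trouble sits in swapped (4), which demands a $\Diamond_2$-witness in the fibre over $w_1$. This witness may be a *new* element $x_1\notin A_{w_0}$, and statements made from the root fibre do not reach it.

**Remark (reordering boxes is no cure).** One might begin swapped (6) and (8) with $\Box_1\Box_2$ instead of $\Box_2\Box_1$, so that new elements are reached. Swapped (7) must still say that $e,g',u_d$ do not depend on $w$, and for a new $x$ there is no point of the root fibre from which to say so. Here is a model with $D=\{0\}$, $H=\emptyset$, $V=D\times D$. Let $w_*$ see $w_0,w_1$; let $x_*$ see $x_0,x_1$; let $y_*$ see $y_0,y_1$; there are no other arrows. Put $A_{w_*}=\{x_*\}$, $A_{w_n}=\{x_*,x_n\}$ for $n\in\mathbb Z_2$, and $B_w=\{y_*,y_0,y_1\}$ for all $w$. At the points $(w_n,x,y_j)$, with $x\in\{x_*,x_n\}$, let $c$ hold iff $n=j$, let each of $s$ and $s'$ hold iff $n=j+1$ in $\mathbb Z_2$ (equivalently $j=n+1$), and let $t_0$ hold always. At the points $(w_n,x_n,y)$ let $f,u_0,u'_0,g'$ hold always, $g$ never, and $e$ iff $y=y_n$. All other values are false. At $(w_*,x_*,y_*)$ the swapped (1)–(5) hold: for (2), each $w_n$ has $y_n$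 for $c$ and $y_{n+1}$ for $s'$, and each $y_j$ has $w_j$ for $c$ and $w_{j+1}$ for $s$; for (4), $f\wedge e$ holds at $(w_n,x_n,y_n)$; (3) and (5) are immediate. Reordered (6) holds since $f,g,u_0'$ are constant along $y$ at $(w_n,x_n,\cdot)$. Swapped (7) is vacuous. For reordered (8), at $(w_n,x_n,y_j)$: $e$ and $s$ are never both true, which gives (8a); $g',u_0,u'_0$ are true, which gives (8a′), (8b), (8b′); $g$ is false, which gives (8c); and (8c′) imposes nothing since $V=D\times D$. Yet $H=\emptyset$, so $\Theta$ tiles nothing.

This tells us how to break the symmetry. By (i), elements of the root fibre survive in all later fibres, and new elements appear only as $\Diamond_2$- or $\Diamond_3$-witnesses in later fibres. So we want *every $\Diamond_2$- and $\Diamond_3$-demand to be made inside the root fibre*, and only $\Diamond_1$-demands to lead out of it. That is exactly $\varphi_\Theta$ as written: in (1) and (2) the diamonds are evaluated in the fibre over the root, and the only other diamond is $\Diamond_1$ in (4). The register must be coordinate 1.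

## 5. From a model on an expanding frame to a tiling

**Lemma 1.** If $\varphi_\Theta$ is satisfied in some expanding frame, then $\Theta$ tiles $\omega$.

*Proof.* Let $(w_0,x_0,y_0)\models\varphi_\Theta$ in a model on an expanding frame $\mathfrak H$.

**Step 1: isolate a rigid core.** This step finds, inside $\mathfrak H$, a piece that behaves like a product. Put
$$W'=\{w:w_0Rw\},\qquad A'=\{x\in A_{w_0}:x_0S_2x\},\qquad B'=\{y\in B_{w_0}:y_0S_3y\}.$$
Note that $A'$ and $B'$ are taken in the root fibre. By (i), $A_{w_0}\subseteq A_w$ and $B_{w_0}\subseteq B_w$ for $w\in W'$. Hence $(w,x,y)\in U$ whenever $w\in W'\cup\{w_0\}$, $x\in A'\cup\{x_0\}$, $y\in B'\cup\{y_0\}$. So for all $w\in W'$, $x\in A'$, $y\in B'$ the following paths exist: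
$$(w_0,x_0,y_0)\,R_2\,(w_0,x,y_0)\,R_3\,(w_0,x,y)\,R_1\,(w,x,y),$$
$$(w_0,x_0,y_0)\,R_1\,(w,x_0,y_0)\,R_2\,(w,x,y_0)\,R_3\,(w,x,y),$$
$$(w_0,x_0,y_0)\,R_1\,(w,x_0,y_0)\,R_3\,(w,x_0,y)\,R_2\,(w,x,y).$$

**Step 2: read off what the boxes say on the core.** Let $w\in W'$, $x\in A'$, $y\in B'$.

- (5\*) If $q\in\{s,s'\}\cup\{t_d:d\in D\}$ is true at $(w_0,x,y)$, it is true at $(w,x,y)$. This is (5) along the first path.
- (6\*) For $q\in\{f,g\}\cup\{u'_d:d\in D\}$, the truth value at $(w,x,y)$ equals that at $(w,x,y_0)$; so it does not depend on $y\in B'$. This is (6) along the second path: by (6), whichever of $q,\neg q$ holds at $(w,x,y_0)$ holds at all its $R_3$-successors, and $(w,x,y)$ is one of them.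
- (7\*) For $q\in\{e,g'\}\cup\{u_d:d\in D\}$, the truth value at $(w,x,y)$ equals that at $(w,x_0,y)$; so it does not depend on $x\in A'$. This is (7) along the third path, in the same way.
- (8\*) All the implications in (8) hold at $(w,x,y)$. This is the second path again.

**Step 3: every column has a right neighbor that matches at all heights.** Precisely:

*Claim H.* For every $x\in A'$ there is $x^*\in A'$ such that for all $y\in B'$ and $d,d'\in D$: if $(w_0,x,y)\models t_d$ and $(w_0,x^*,y)\models t_{d'}$, then $(d,d')\in H$.

First we find $x^*$, working at one height $\hat y$. Since $(w_0,x,y_0)$ is an $R_2$-successor of the root, $\Box_2\Diamond_3c$ in (2) gives $\hat y\in B'$ with $(w_0,x,\hat y)\models c$. By (4) there is $w\in W'$ with $(w,x,\hat y)\models f\wedge e$. Since $(w_0,x_0,\hat y)$ is an $R_3$-successor of the root, $\Box_3\Diamond_2s$ in (2) gives $x^*\in A'$ with $(w_0,x^*,\hat y)\models s$. By (5\*), $(w,x^*,\hat y)\models s$. By (7\*), $e$ passes from $(w,x,\hat y)$ to $(w,x^*,\hat y)$. So $(w,x^*,\hat y)\models g$ by (8a).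

Now we spread this to all heights. Let $y\in B'$ with $(w_0,x,y)\models t_d$ and $(w_0,x^*,y)\models t_{d'}$. By (6\*), $f$ passes from $(w,x,\hat y)$ to $(w,x,y)$, and $g$ from $(w,x^*,\hat y)$ to $(w,x^*,y)$. By (5\*), $(w,x,y)\models t_d$ and $(w,x^*,y)\models t_{d'}$. By (8b), $(w,x,y)\models u_d$, and by (7\*) $(w,x^*,y)\models u_d$. So $g$, $t_{d'}$ and $u_d$ all hold at $(w,x^*,y)$. If $(d,d')$ were not in $H$, this would contradict (8c). Hence $(d,d')\in H$.

**Step 4: every row has an upper neighbor that matches in all columns.** Precisely:

*Claim V.* For every $y\in B'$ there is $y^*\in B'$ such that for all $x\in A'$ and $d,d'\in D$: if $(w_0,x,y)\models t_d$ and $(w_0,x,y^*)\models t_{d'}$, then $(d,d')\in V$.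

By $\Box_3\Diamond_2c$ in (2), applied at $(w_0,x_0,y)$, there is $\hat x\in A'$ with $(w_0,\hat x,y)\models c$. By (4) there is $w\in W'$ with $(w,\hat x,y)\models f\wedge e$. By $\Box_2\Diamond_3s'$ in (2), applied at $(w_0,\hat x,y_0)$, there is $y^*\in B'$ with $(w_0,\hat x,y^*)\models s'$. Then $(w,\hat x,y^*)\models s'$ by (5\*), and $(w,\hat x,y^*)\models f$ by (6\*), so $(w,\hat x,y^*)\models g'$ by (8a′).

Let $x\in A'$ with $(w_0,x,y)\models t_d$ and $(w_0,x,y^*)\models t_{d'}$. By (7\*), $e$ passes from $(w,\hat x,y)$ to $(w,x,y)$, and $g'$ from $(w,\hat x,y^*)$ to $(w,x,y^*)$. By (5\*), $(w,x,y)\models t_d$ and $(w,x,y^*)\models t_{d'}$. By (8b′), $(w,x,y)\models u'_d$, and so $(w,x,y^*)\models u'_d$ by (6\*). By (8c′), $(d,d')\in V$.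

**Step 5: walk along both axes.** By (1), $A'$ and $B'$ are nonempty. Pick $a_0\in A'$ and $b_0\in B'$, put $a_{i+1}=a_i^*$ and $b_{j+1}=b_j^*$, and let $\tau(i,j)$ be some $d$ with $(w_0,a_i,b_j)\models t_d$; such a $d$ exists by (3). Claim H for $x=a_i$, $y=b_j$ gives $(\tau(i,j),\tau(i+1,j))\in H$. Claim V for $y=b_j$, $x=a_i$ gives $(\tau(i,j),\tau(i,j+1))\in V$. The $a_i$ need not be distinct, and this does no harm. So $\tau$ tiles $\omega$. $\square$

## 6. From a tiling to a model on any sufficiently wide product

Now we want a converse. It is stated for arbitrary frames whose roots have enough successors, so that it serves all later theorems at once.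

**Lemma 2.** Let $N=\omega$ or $N=\mathbb Z_n$, and suppose $\Theta$ tiles $(N,\sigma)$. For $i=1,2,3$ let $\mathfrak F_i$ be a frame, $r_i$ a point of it, and $X_i$ the set of successors of $r_i$, and suppose there is a surjection $\pi_i:X_i\to N$. Then $\varphi_\Theta$ is satisfied at $(r_1,r_2,r_3)$ in $\mathfrak F_1\times\mathfrak F_2\times\mathfrak F_3$.

*Proof.* **Step 1: define the model from the intended meanings.** Let $\tau$ be a tiling. If $r_i\notin X_i$, choose $\pi_i(r_i)\in N$ arbitrarily, so that $\pi_i$ is defined on $X_i\cup\{r_i\}$. At a point $(w,x,y)\in\prod_i(X_i\cup\{r_i\})$ put $k=\pi_1(w)$, $i=\pi_2(x)$, $j=\pi_3(y)$ and declare: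

| variable | true iff | variable | true iff |
|---|---|---|---|
| $c$ | $i=j$ | $g$ | $i=\sigma(k)$ |
| $s$ | $i=\sigma(j)$ | $g'$ | $j=\sigma(k)$ |
| $s'$ | $j=\sigma(i)$ | $t_d$ | $\tau(i,j)=d$ |
| $f$ | $i=k$ | $u_d$ | $\tau(k,j)=d$ |
| $e$ | $j=k$ | $u'_d$ | $\tau(i,k)=d$ |

All other points get arbitrary values. They are irrelevant: since no $\Box_i$ occurs in $\varphi_\Theta$ in the scope of the same $\Box_i$, evaluation at $(r_1,r_2,r_3)$ changes each coordinate at most once, and so visits only points of $\prod_i(X_i\cup\{r_i\})$.

**Step 2: verify (1)–(7).** (1) holds since $X_2,X_3\neq\emptyset$. For (2): given $x\in X_2$, surjectivity of $\pi_3$ gives $y\in X_3$ with $\pi_3(y)=\pi_2(x)$, and another with $\pi_3(y)=\sigma(\pi_2(x))$; these witness $c$ and $s'$. Given $y\in X_3$, surjectivity of $\pi_2$ gives $x\in X_2$ with $\pi_2(x)=\pi_3(y)$, and another with $\pi_2(x)=\sigma(\pi_3(y))$; these witness $c$ and $s$. (3) holds since $\tau(i,j)$ is some $d$. For (4): if $c$ holds at $(r_1,x,y)$, then $\pi_2(x)=\pi_3(y)$, and by surjectivity there is $w\in X_1$ with $\pi_1(w)$ equal to this common value; then $f\wedge e$ holds at $(w,x,y)$.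 (5) holds since $s,s',t_d$ do not depend on $w$; (6) since $f,g,u'_d$ do not depend on $y$; (7) since $e,g',u_d$ do not depend on $x$.

**Step 3: verify (8).**

- (8a) $j=k$ and $i=\sigma(j)$ give $i=\sigma(k)$. (8a′) $i=k$ and $j=\sigma(i)$ give $j=\sigma(k)$.
- (8b) $i=k$ and $\tau(i,j)=d$ give $\tau(k,j)=d$. (8b′) $j=k$ and $\tau(i,j)=d$ give $\tau(i,k)=d$.
- (8c) If $i=\sigma(k)$, $\tau(i,j)=d'$ and $\tau(k,j)=d$, then $(d,d')=(\tau(k,j),\tau(\sigma k,j))\in H$. So for $(d,d')\notin H$ the implication holds.
- (8c′) If $j=\sigma(k)$, $\tau(i,j)=d'$ and $\tau(i,k)=d$, then $(d,d')=(\tau(i,k),\tau(i,\sigma k))\in V$. So for $(d,d')\notin V$ the implication holds. $\square$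

For instance, the checkerboard system of Section 2 tiles $\mathbb Z_2$. With each $\mathfrak F_i$ a two-point cluster on $\mathbb Z_2$ and $\pi_i$ the identity, Lemma 2 gives an eight-point model of $\varphi_\Theta$. Lemma 1 then extracts a tiling of $\omega$ from it, with a sequence $a_0,a_1,\dots$ inside a set of two elements.

*Proof of Theorem 1.* Let $L=(L_1\times(L_2\times L_3))^{\mathrm{ex}}$. The map $\Theta\mapsto\neg\varphi_\Theta$ is computable. We show that
$$\neg\varphi_\Theta\in L\quad\text{iff}\quad\Theta\text{ does not tile }\omega. \tag{9}$$

If $\neg\varphi_\Theta\notin L$, then $\varphi_\Theta$ is satisfied in one of the frames $\mathfrak H$ that define $L$. This is an expanding frame, so $\Theta$ tiles $\omega$ by Lemma 1.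

If $\Theta$ tiles $\omega$, apply Lemma 2 with $N=\omega$, $\mathfrak F_i=(\omega,\omega\times\omega)$, $r_i=0$ and $\pi_i$ the identity. Then $\varphi_\Theta$ is satisfied in $\mathfrak F_1\times\mathfrak F_2\times\mathfrak F_3$. Each $\mathfrak F_i$ is a frame for $\mathbf{S5}$, hence for $L_i\subseteq\mathbf{S5}$. So this product is one of the frames defining $L$ (with $A_w=B_w=\omega$), and $\neg\varphi_\Theta\notin L$.

By (9), the $\Sigma^0_1$-complete set of Fact A reduces to $L$. So $L$ is $\Sigma^0_1$-hard, and in particular undecidable. $\square$

## 7. Any set of formulas with wide product frames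

The proof used very little about $L$: that it contains $\mathbf E$, and that it has one large product among its frames. We now record this.

**Definition (wide products).** A product frame $\mathfrak F_1\times\mathfrak F_2\times\mathfrak F_3$ is *$n$-wide* (respectively *$\omega$-wide*) if each $\mathfrak F_i$ has a point with at least $n$ (respectively infinitely many) successors.

For example, the cube of an $n$-point cluster is $n$-wide but not $(n+1)$-wide, and the cube of $(\omega,<)$ is $\omega$-wide.

**Theorem 2.** Let $L$ be any set of formulas with $(\mathbf K\times(\mathbf K\times\mathbf K))^{\mathrm{ex}}\subseteq L$.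

(a) If for every $n<\omega$ some $n$-wide product frame validates $L$, then $L$ is undecidable.

(b) If some $\omega$-wide product frame validates $L$, then $L$ is $\Sigma^0_1$-hard.

Both hold already for the formulas of $L$ in which no $\Box_i$ occurs in the scope of the same $\Box_i$.

*Proof.* **Step 1: the direction common to both parts.** If $\neg\varphi_\Theta\notin L$, then $\neg\varphi_\Theta\notin\mathbf E$, so $\varphi_\Theta$ is satisfied in an expanding frame, and $\Theta$ tiles $\omega$ by Lemma 1.

**Step 2: part (b).** Suppose $\Theta$ tiles $\omega$. In an $\omega$-wide product frame validating $L$, choose in each factor a point $r_i$ with infinitely many successors. An infinite set maps onto $\omega$, so Lemma 2 with $N=\omega$ satisfies $\varphi_\Theta$ in this frame. Hence $\neg\varphi_\Theta\notin L$. Together with Step 1, $\neg\varphi_\Theta\in L$ iff $\Theta$ does not tile $\omega$, and $\Sigma^0_1$-hardness follows from Fact A.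

**Step 3: part (a).** Suppose $\Theta$ tiles $\mathbb Z_n$. In an $n$-wide product frame validating $L$, choose points $r_i$ with at least $n$ successors. A set with at least $n$ elements maps onto $\mathbb Z_n$, so Lemma 2 with $N=\mathbb Z_n$ satisfies $\varphi_\Theta$ in this frame, and $\neg\varphi_\Theta\notin L$. If $L$ were decidable, the set $\{\Theta:\neg\varphi_\Theta\notin L\}$ would be recursive. It contains every $\Theta$ that tiles some $\mathbb Z_n$, and by Step 1 it contains no $\Theta$ that fails to tile $\omega$. This contradicts Fact B.

**Step 4: the last claim.** The arguments only ask whether $\neg\varphi_\Theta\in L$, and $\neg\varphi_\Theta$ has the stated form. $\square$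

Part (a) lets us treat logics through finite frames of growing width. To express width by formulas, let
$${\rm alt}_n=\Box p_0\vee\Box(p_0\to p_1)\vee\dots\vee\Box(p_0\wedge\dots\wedge p_{n-1}\to p_n).$$
It is valid in a frame iff every point has at most $n$ successors. Indeed, if it fails at a point under some valuation, then there are successors $z_0,\dots,z_n$ such that $z_l$ satisfies $p_0,\dots,p_{l-1}$ and not $p_l$. For $l<l'$ the point $z_{l'}$ satisfies $p_l$ and $z_l$ does not, so these are $n+1$ distinct successors. Conversely, given $n+1$ distinct successors $z_0,\dots,z_n$, let $p_l$ be true everywhere except at $z_l$; then all disjuncts fail. For example, ${\rm alt}_1=\Box p_0\vee\Box(p_0\to p_1)$ says "at most one successor".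

**Corollary 3.** Let $L_1,L_2,L_3$ be Kripke complete normal unimodal logics (not necessarily contained in $\mathbf{S5}$), none of which contains any ${\rm alt}_n$. Then every set $L$ with $(\mathbf K\times(\mathbf K\times\mathbf K))^{\mathrm{ex}}\subseteq L\subseteq L_1\times L_2\times L_3$ is undecidable. In particular $(L_1\times(L_2\times L_3))^{\mathrm{ex}}$ and $L_1\times L_2\times L_3$ are undecidable.

*Proof.* Let $n<\omega$. Since ${\rm alt}_n\notin L_i$ and $L_i$ is Kripke complete, some frame for $L_i$ refutes ${\rm alt}_n$, so it has a point with more than $n$ successors. The product of three such frames is $n$-wide and validates $L_1\times L_2\times L_3\supseteq L$. Theorem 2(a) applies. The two logics named last lie in the required interval by (0). $\square$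

This covers $\mathbf K,\mathbf T,\mathbf{KB},\mathbf{K4},\mathbf{S4},\mathbf{S5}$, and also $\mathbf{K4.3}$ and $\mathbf{S4.3}$: all of them are Kripke complete and are validated by finite clusters of every size. It also covers $\mathbf{GL}$ and $\mathbf{Grz}$, which are Kripke complete and validated by the finite strict, respectively reflexive, linear orders. With $L_1=L_2=L_3=\mathbf{S5}$, and since $\mathbf E\subseteq\mathbf K\times\mathbf K\times\mathbf K$, it reproves that every logic between $\mathbf K\times\mathbf K\times\mathbf K$ and $\mathbf{S5}\times\mathbf{S5}\times\mathbf{S5}$ is undecidable.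

## 8. Finite frames, and exact complexity

**Corollary 4 (finite frames).** Let $L_i\subseteq\mathbf{S5}$ be finitely axiomatizable normal logics, and let $L$ be the set of formulas valid in all *finite* frames $\mathfrak H$ as in the definition of $(L_1\times(L_2\times L_3))^{\mathrm{ex}}$ built from finite $\mathfrak F,\mathfrak G_2,\mathfrak G_3$. Then $L$ is not recursively enumerable.

*Proof.* **Step 1: $L$ is undecidable.** All frames defining $L$ are expanding frames, so $\mathbf E\subseteq L$. For $n\ge1$, the cube $(\mathbb Z_n,\mathbb Z_n\times\mathbb Z_n)^3$ is one of the frames defining $L$, since clusters are frames for $\mathbf{S5}\supseteq L_i$. So it validates $L$, and it is $n$-wide (for $n=0$ use the cube for $n=1$). Theorem 2(a) applies.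

**Step 2: the complement of $L$ is recursively enumerable.** List, up to isomorphism, all finite data $\mathfrak F,\mathfrak G_2,\mathfrak G_3,(A_w),(B_w)$. A finite frame is a frame for $L_i$ iff it validates the finitely many axioms of $L_i$, because the rules of a normal logic preserve validity in a frame; this can be checked. So we can list the frames defining $L$, and on each of them try all valuations of the variables of a given formula. A formula is outside $L$ iff this procedure refutes it at some stage.

If $L$ were also recursively enumerable, it would be decidable, contrary to Step 1. $\square$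

**Corollary 5 (exact complexity).** Let $\mathbf K\subseteq L_i\subseteq\mathbf{S5}$, and suppose the class of $L_i$-frames is defined by an r.e. set $\Sigma_i$ of first-order sentences ($i=1,2,3$). Then $(L_1\times(L_2\times L_3))^{\mathrm{ex}}$ is $\Sigma^0_1$-complete.

*Proof.* Hardness is Theorem 1. For membership in $\Sigma^0_1$ we describe the frames $\mathfrak H$ and their valuations by first-order axioms. Take a three-sorted first-order language with sorts $W,V_2,V_3$, relations $R,S_2,S_3$ on these sorts, relations $A\subseteq W\times V_2$ and $B\subseteq W\times V_3$, and ternary predicates $P_l(w,x,y)$, one for each variable $p_l$. For a sentence $\rho$ in the language of $S_2$, let $\rho^{A(w,\cdot)}$ be its relativization: replace $\forall z\,\dots$ by $\forall z(A(w,z)\to\dots)$ and $\exists z\,\dots$ by $\exists z(A(w,z)\wedge\dots)$. It says that $\rho$ holds in $(A_w,S_2\cap(A_w\times A_w))$, where $A_w=\{x:A(w,x)\}$. Let $\Delta$ consist of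

- $\Sigma_1$ for $(W,R)$;
- $\forall w\exists x\,A(w,x)$ and $\forall w\exists y\,B(w,y)$;
- $\forall w,v,x\,(R(w,v)\wedge A(w,x)\to A(v,x))$, and likewise for $B$;
- $\forall w\,\rho^{A(w,\cdot)}$ for each $\rho\in\Sigma_2$, and $\forall w\,\rho^{B(w,\cdot)}$ for each $\rho\in\Sigma_3$.

Models of $\Delta$ are exactly the data in the definition of an expanding product for $L_1,L_2,L_3$, together with a valuation (the values of $P_l$ outside $U$ play no role). Define the standard translation with free variables $w,x,y$: $ST(p_l)=P_l(w,x,y)$; $ST$ commutes with Boolean connectives; and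
$$ST(\Box_1\psi)=\forall v\bigl(R(w,v)\to ST(\psi)[v/w]\bigr),$$
$$ST(\Box_2\psi)=\forall x'\bigl(A(w,x')\wedge S_2(x,x')\to ST(\psi)[x'/x]\bigr),$$
$$ST(\Box_3\psi)=\forall y'\bigl(B(w,y')\wedge S_3(y,y')\to ST(\psi)[y'/y]\bigr),$$
where $v,x',y'$ are fresh. In the first clause no further guard is needed: if $(w,x,y)\in U$ and $wRv$, then $(v,x,y)\in U$ by (i). So $\psi$ is in the logic iff
$$\Delta\models\forall w,x,y\,\bigl(A(w,x)\wedge B(w,y)\to ST(\psi)\bigr).$$
Since $\Delta$ is r.e., this condition is r.e. by Gödel's completeness theorem. $\square$

## 9. Above S5: undecidability stops at once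

How sharp is the bound $\mathbf{S5}$? Among its Kripke complete extensions, raising a single component destroys undecidability.

**Theorem 6 (sharpness and classification above $\mathbf{S5}$).** Let $L_1,L_2,L_3\supseteq\mathbf{S5}$ be Kripke complete normal logics. Then $(L_1\times(L_2\times L_3))^{\mathrm{ex}}$ is undecidable **iff** $L_1=L_2=L_3=\mathbf{S5}$.

We use these textbook facts. Validity is preserved under generated subframes, disjoint unions and p-morphic images. A *p-morphism* is a surjection $h$ such that $zSz'$ implies $h(z)S'h(z')$, and $h(z)S'u$ implies that there is $z'$ with $zSz'$ and $h(z')=u$. For example, every surjection from a cluster onto a cluster is a p-morphism, and every p-morphic image of a cluster is a cluster. Further, $\mathbf{S5}$ is the logic of all finite clusters, and it is decidable.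

*Proof.* If all $L_i=\mathbf{S5}$, use Theorem 1. Otherwise some $L_i\neq\mathbf{S5}$, and we must show decidability. If some $L_i$ is inconsistent, it has no frames. Since $W$ and all $A_w,B_w$ are nonempty, there are then no frames $\mathfrak H$, and the logic is the set of all formulas, which is decidable. So assume that all $L_i$ are consistent. Being Kripke complete, each has at least one frame.

**Step 1: determine the frames for $L_i$.** Since $L_i\supseteq\mathbf{S5}$, all $L_i$-frames are equivalence relations. Each class is a generated subframe, hence itself an $L_i$-frame, and it is a cluster. Let $m_i\le\infty$ be the supremum of the sizes of classes in $L_i$-frames, with $m_i=\infty$ if these are unbounded or infinite.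

If $m_i=\infty$, then for each $n\ge1$ some class of an $L_i$-frame has at least $n$ elements, and it maps onto the $n$-element cluster. So all finite clusters are $L_i$-frames. Hence $L_i$ is contained in the logic of finite clusters, which is $\mathbf{S5}$, and so $L_i=\mathbf{S5}$. Its frames are all equivalence relations.

If $m_i<\infty$, some class attains the size $m_i$, so the cluster of size $m_i$ is an $L_i$-frame. Its p-morphic images are the clusters of size at most $m_i$, so these are $L_i$-frames, and so are their disjoint unions. Thus the $L_i$-frames are exactly the equivalence relations with all classes of size at most $m_i$.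

In particular, $L_i\neq\mathbf{S5}$ implies $m_i<\infty$. So at least one $m_i$ is finite.

**Step 2: reduce to products of clusters.** Let $\mathfrak H$ be a frame defining the logic and $(w,x,y)\in U$. Let $C_1$ be the $R$-class of $w$. Since $R$ is symmetric, (i) gives $A_v=A_w$ and $B_v=B_w$ for all $v\in C_1$. Let $C_2$ be the class of $x$ in $\mathfrak G_2\restriction A_w$ and $C_3$ the class of $y$ in $\mathfrak G_3\restriction B_w$. The points reachable from $(w,x,y)$ are exactly those of $C_1\times C_2\times C_3$, and the relations there are those of the product of clusters. By Step 1, $|C_i|\le m_i$ (no restriction if $m_i=\infty$). Conversely, every product of clusters $C_1\times C_2\times C_3$ with $|C_i|\le m_i$ is one of the frames defining the logic. Truth at a point depends only on the subframe it generates, so the logic is the logic of all products of clusters with $|C_i|\le m_i$.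

**Step 3: eliminate a bounded coordinate.** The description in Step 2 is symmetric in the coordinates, up to renaming the boxes, so assume $m_3<\infty$. For $m\le m_3$ and $1\le j\le m$ define a translation $\psi\mapsto\psi^j$ into formulas with boxes $\Box_1,\Box_2$: $p^j$ is a new variable for each variable $p$; the translation $(\cdot)^j$ commutes with Boolean connectives, $\Box_1$ and $\Box_2$; and
$$(\Box_3\psi)^j=\bigwedge_{1\le i\le m}\psi^i.$$
Valuations on $C_1\times C_2\times\{1,\dots,m\}$ correspond one-to-one to valuations of the new variables on $C_1\times C_2$: let $p^j$ be true at $(a,b)$ iff $p$ is true at $(a,b,j)$. By induction, $\psi$ holds at $(a,b,j)$ iff $\psi^j$ holds at $(a,b)$. Variables and Boolean connectives are clear. The formula $\Box_1\psi$ holds at $(a,b,j)$ iff $\psi$ holds at $(a',b,j)$ for all $a'\in C_1$, iff $\psi^j$ holds at $(a',b)$ for all $a'$, iff $\Box_1\psi^j$ holds at $(a,b)$; the case of $\Box_2$ is the same. The formula $\Box_3\psi$ holds at $(a,b,j)$ iff $\psi$ holds at $(a,b,i)$ for all $i\le m$, iff all $\psi^i$ hold at $(a,b)$. Hence $\psi$ is satisfiable iff for some $m\le m_3$ and $j\le m$ the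 formula $\psi^j$ is satisfiable in a product $C_1\times C_2$ of clusters with $|C_i|\le m_i$. There are finitely many pairs $(m,j)$ to try.

**Step 4: two coordinates, both unbounded.** Let $m_1=m_2=\infty$. We must decide satisfiability in products $C_1\times C_2$ of arbitrary clusters, that is, satisfiability for $\mathbf{S5}\times\mathbf{S5}$ (see also Segerberg 1973). Translate into first-order logic with the two variables $x,y$, a binary predicate $P$ for each $p$, and two unary predicates $Q_1,Q_2$: let $p^\dagger=P(x,y)$, let $\dagger$ commute with Boolean connectives, and put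
$$(\Box_1\psi)^\dagger=\forall x(Q_1(x)\to\psi^\dagger),\qquad(\Box_2\psi)^\dagger=\forall y(Q_2(y)\to\psi^\dagger).$$
Then $\psi$ is satisfiable in a product of clusters iff $\exists x\exists y(Q_1(x)\wedge Q_2(y)\wedge\psi^\dagger)$ is satisfiable. From left to right, take a domain containing disjoint copies of $C_1$ and $C_2$ as the extensions of $Q_1$ and $Q_2$. From right to left, let $C_i$ be the extension of $Q_i$, which is nonempty. Satisfiability in the two-variable fragment is decidable by Mortimer (1975).

**Step 5: two coordinates, one of them bounded.** Otherwise one of $m_1,m_2$ is finite. By symmetry let it be $m_2$. Apply the translation of Step 3 once more, now eliminating $\Box_2$. The problem reduces to satisfiability of formulas in $\Box_1$ alone in clusters of size at most $m_1$. If $m_1=\infty$, this is satisfiability for $\mathbf{S5}$, which is decidable. If $m_1<\infty$, there are finitely many clusters up to isomorphism, and finitely many valuations of the variables of the formula on each, and all can be tried.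

In every case satisfiability in the frames of Step 2 is decidable. A formula is in the logic iff its negation is not satisfiable there, so $(L_1\times(L_2\times L_3))^{\mathrm{ex}}$ is decidable. $\square$
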